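# Covering an uncountable group by countably many absolutely negligible sets

## 1. Counting the elements of finite subsets of $\omega_1$

Let $G$ be the set of all finite subsets of $\omega_1$ with the operation $\triangle$ (symmetric difference). This is an abelian group of cardinality $\omega_1$: the identity is $\emptyset$, and every element is its own inverse. Split it by size,
$$X_n=\{x\in G: |x|=n\},\qquad n\in\mathbb N=\{0,1,2,\dots\}.$$

Fix $n=1$ and let an opponent choose a countable set of translations, say $C=$ all finite subsets of $\omega$. Take the four-element set $H$ of all subsets of $\{\omega,\omega+1\}$. Given any $y\in G$, we can choose $h\in H$ so that the whole set $\{c\,\triangle\, h\,\triangle\, y: c\in C\}$ avoids $X_1$. For $y=\{0,\omega\}$ choose $h=\{\omega+1\}$. Then $h\,\triangle\,y=\{0,\omega,\omega+1\}$, and every $c\,\triangle\,h\,\triangle\,y$ still contains $\omega$ and $\omega+1$, because $c\subset\omega$ cannot touch them. So it has at least two elements.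

The general case is the same. Given $n$ and a countable $C\subset G$, the set $\bigcup C$ is countable, so there is $\beta<\omega_1$ with $\bigcup C\subset\beta$. Let $H$ be the finite set of all subsets of $\{\beta,\beta+1,\dots,\beta+n\}$. For $y\in G$ put $h=\{\beta,\dots,\beta+n\}\setminus y$. Then $h\,\triangle\,y\supset\{\beta,\dots,\beta+n\}$, hence $c\,\triangle\,h\,\triangle\,y\supset\{\beta,\dots,\beta+n\}$ for every $c\in C$, and this set has more than $n$ elements. Each $X_n$ therefore has the following property of a set $X$: *for every countable $C\subset G$ there is a countable $H\subset G$ such that every $y$ has some $h\in H$ with $Chy\cap X=\emptyset$.* And the countably many sets $X_n$ cover $G$.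

The additive group $\mathbb R$ behaves in the same way. Let $B$ be a basis of $\mathbb R$ over $\mathbb Q$. It is uncountable, since a countable set spans a countable space. Let $f(x)$ be the number of nonzero coordinates of $x$. Given $n$ and a countable $C$, only countably many basis elements occur in elements of $C$. Choose distinct $b_0,\dots,b_n\in B$ that do not occur, and let $H=\{\sum\varepsilon_ib_i:\varepsilon_i\in\{0,1\}\}$. For $y\in\mathbb R$ let $\varepsilon_i=1$ if the $b_i$-coordinate of $y$ is $0$, and $\varepsilon_i=0$ otherwise. Then $h+y$ has nonzero coordinates at all $b_i$, adding $c\in C$ does not change them, and so $f>n$ on $C+h+y$. Again the sets $f^{-1}(n)$ have the property.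

In $\mathbb Z$ the property is out of reach: with $C=\mathbb Z$ we have $C+h+y=\mathbb Z$ for all $h,y$, and this meets every nonempty $X$.

The property in italics is a criterion for sets that can be made null for *every* invariant measure, as the next section explains. So we are led to ask: does every uncountable group, with no basis and no commutativity to help, split into countably many sets of this kind? This is a problem posed in "Some Unsolved Problems In Measure Theory" (http://www.rmi.ge/proceedings/volumes/pdf/v162-5.pdf). The answer is yes.

## 2. Absolutely negligible sets and their translate criterion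

We work in ZFC. "Countable" means finite or countably infinite. For subsets of a group, $AB=\{ab:a\in A,b\in B\}$ and $A^{-1}=\{a^{-1}:a\in A\}$. An ordinal is the set of smaller ordinals, so for a set $D$ of ordinals "$D\subset\beta$" means that all elements of $D$ are $<\beta$.

Let $E$ be a nonempty set and $G$ a group of transformations of $E$, that is, of bijections $E\to E$. A measure $\mu$ here is defined on a $G$-invariant $\sigma$-algebra $\mathrm{dom}(\mu)$ of subsets of $E$. It is $G$-invariant if $\mu(gA)=\mu(A)$, and $G$-quasi-invariant if $\mu(gA)=0\iff\mu(A)=0$, for all $g\in G$, $A\in\mathrm{dom}(\mu)$. Denote by $M_1(E,G)$ the class of nonzero $\sigma$-finite $G$-invariant measures and by $M_2(E,G)$ the class of nonzero $\sigma$-finite $G$-quasi-invariant measures. For instance, $\mu(E)=1$ on the $\sigma$-algebra $\{\emptyset,E\}$ lies in $M_1(E,G)$. For $E=G=\mathbb Z$, the measure with $\mu(\{k\})=2^{-|k|}$ on all subsets lies in $M_2$, because its only null set is $\emptyset$, but it is not invariant.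

**Definition.** A set $X\subset E$ is *$G$-absolutely negligible* if for any $\mu\in M_1(E,G)$ (respectively, $\mu\in M_2(E,G)$) there is $\mu'\in M_1(E,G)$ (respectively, $\mu'\in M_2(E,G)$) extending $\mu$ such that $X\in\mathrm{dom}(\mu')$ and $\mu'(X)=0$.

We use the following known characterization, which is part of the statement of the problem.

**Criterion.** $X$ is $G$-absolutely negligible if and only if for any countable family $\{g_i:i\in I\}\subset G$ there is a countable family $\{h_j:j\in J\}\subset G$ such that
$$\bigcap_{j\in J}h_j\Big(\bigcup_{i\in I}g_i(X)\Big)=\emptyset. \tag{1}$$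

**Remark.** To see why the two quantifiers are natural, here is a part of the picture: if (1) can always be solved, then $\nu(X)=0$ for every $\nu\in M_2(E,G)$ with $X\in\mathrm{dom}(\nu)$. Let $\nu^*$ be a finite measure with the same null sets as $\nu$. Choose a countable family $\{g_i\}$ for which $\nu^*(\bigcup_i g_iX)$ is as large as possible; the supremum is attained because countably many countable families can be merged. Put $Z=\bigcup_i g_iX$. By maximality $\nu(gX\setminus Z)=0$ for every $g\in G$, hence $\nu(gZ\setminus Z)=0$ for every $g$. Then $Z\setminus gZ=g(g^{-1}Z\setminus Z)$ is also null. With $h_j$ from (1), $Z\subset\bigcup_j(Z\setminus h_jZ)$ is null. Since $gX\setminus Z$ is null for $g=1$, so is $X$.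

We pass to the form in which the group pushes points and not sets.

**Proposition 1.** $X\subset E$ is $G$-absolutely negligible if and only if for every countable $C\subset G$ there is a countable $H\subset G$ such that
$$\text{for every } y\in E \text{ some } h\in H \text{ satisfies } Chy\cap X=\emptyset. \tag{2}$$

**Proof.** Put $C=\{g_i^{-1}\}$ and $H=\{h_j^{-1}\}$. Equality (1) says that for each $y\in E$ there is $j$ with $y\notin h_j(\bigcup_ig_iX)$, that is, $h_j^{-1}y\notin g_iX$ for all $i$, that is, $g_i^{-1}h_j^{-1}y\notin X$ for all $i$. This is (2). For empty $C$ the condition holds with $H=\{1\}$. $\blacksquare$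

If $H$ satisfies (2) for $(C,X)$, we say that $H$ *works for* $(C,X)$; then every larger countable set works too. When $G$ acts on itself by left translations, we take $E=G$. Section 1 has thus shown that in the group of finite subsets of $\omega_1$ the sets $X_n$ are absolutely negligible, and that $\mathbb Z$ has no nonempty absolutely negligible subset.

**Proposition 2.**
(a) Subsets of absolutely negligible sets are absolutely negligible.
(b) Finite unions of absolutely negligible sets are absolutely negligible.
(c) $E$ is not absolutely negligible; hence no finite family of absolutely negligible sets covers $E$.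
(d) If $G$ is countable and acts on itself by left translations, no nonempty $X\subset G$ is absolutely negligible.

**Proof.** (a) is clear from (2). For (b), let $X_1,X_2$ be absolutely negligible and $C$ countable. Take $H_2$ that works for $(C,X_2)$, and then $H_1$ that works for the countable set $CH_2$ and $X_1$. Given $y$, pick $h_1\in H_1$ with $CH_2h_1y\cap X_1=\emptyset$, and then, applying (2) to the point $h_1y$, pick $h_2\in H_2$ with $Ch_2h_1y\cap X_2=\emptyset$. As $Ch_2h_1y\subset CH_2h_1y$, the set $Ch_2h_1y$ misses $X_1\cup X_2$. So $H_2H_1$ works for $(C,X_1\cup X_2)$. For (c), take $C=\{1\}$: the set $\{hy\}$ always meets $E$. The second part follows from (b). For (d), take $C=G$: then $Chy=G$ meets $X$ for all $h,y$. $\blacksquare$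

By (c), only an infinite covering is possible; by (d), only for uncountable groups. The first main result says that nothing else stands in the way.

**Theorem 3.** For every uncountable group $G$ (acting on itself by left translations) there is a partition $G=\bigcup_{n\in\mathbb N}X_n$ into $G$-absolutely negligible sets. Conversely, a countable group has no nonempty $G$-absolutely negligible subset, so a countable covering of $G$ by $G$-absolutely negligible sets exists if and only if $G$ is uncountable. A finite covering never exists.

## 3. Sets of small cardinality and the barrier at uncountable cofinality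

The first candidates for absolutely negligible sets are the small ones.

**Proposition 4.** Let $G$ be an uncountable group and $X\subset G$ with $|X|<|G|$. Then $X$ is $G$-absolutely negligible.

**Proof.** Let $C$ be countable and put $Z=C^{-1}X$. Then $Cz\cap X\ne\emptyset$ exactly when $z\in Z$. Since $|G|$ is uncountable, $|Z|<|G|$ and $|ZZ^{-1}|<|G|$, so there is $h\in G\setminus ZZ^{-1}$. If both $y$ and $hy$ were in $Z$, then $h=(hy)y^{-1}\in ZZ^{-1}$, which is false. So for each $y$ one of $y,hy$ lies outside $Z$, and $H=\{1,h\}$ works. $\blacksquare$

Recall that the cofinality $\mathrm{cf}(\kappa)$ of an infinite cardinal $\kappa$ is the least cardinality of an unbounded subset of $\kappa$. It is a regular cardinal, that is, $\mathrm{cf}(\mathrm{cf}(\kappa))=\mathrm{cf}(\kappa)$, and a union of fewer than $\mathrm{cf}(\kappa)$ sets, each of size $<\kappa$, has size $<\kappa$. For example, $\mathrm{cf}(\aleph_\omega)=\omega$ and $\mathrm{cf}(\omega_1)=\omega_1$.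

If $\mathrm{cf}(|G|)=\omega$, then $G$ is an increasing union of sets $Y_n$ with $|Y_n|<|G|$, and by Proposition 4 the sets $Y_0,\ Y_1\setminus Y_0,\ Y_2\setminus Y_1,\dots$ form the desired partition. If $\mathrm{cf}(|G|)>\omega$, this approach stops: countably many sets of size $<|G|$ have a union of size $<|G|$ and cannot cover $G$. This already happens for $|G|=\omega_1$, where the small sets are the countable ones. In Section 1 the pieces $X_n$ with $n\ge1$ are as large as the whole group. What made them negligible was that an integer attached to $x$, the number of its elements, could be pushed above $n$ and kept there under all of $C$. We now look for such an integer on an arbitrary group.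

## 4. A function that becomes large on whole translates

**Lemma 5.** Let $G$ be an uncountable group. There is $f:G\to\mathbb N$ such that for every countable $C\subset G$ and every $n\in\mathbb N$ there is a countable $H\subset G$ with the following property: for every finite $A\subset G$ there is $h\in H$ with $f>n$ on $ChA$.

For Theorem 3 we need only one-point sets $A$; finite $A$ will pay off in Section 7.

**Proof of Theorem 3 from Lemma 5.** Let $X_n=f^{-1}(n)$. These sets partition $G$. Given a countable $C$, take $H$ from Lemma 5 for $(C,n)$. For $y\in G$ apply the lemma to $A=\{y\}$: some $h\in H$ has $f>n$ on $Chy$, so $Chy\cap X_n=\emptyset$. By Proposition 1, $X_n$ is absolutely negligible. (Empty pieces, if any, may be dropped.) The remaining statements are Proposition 2(c) and (d). $\blacksquare$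

Put $\kappa=|G|$. The proof of Lemma 5 has two cases.

**Case 1: $\mathrm{cf}(\kappa)=\omega$.** This case upgrades Proposition 4 from one point to finitely many, by using infinitely many elements $h_j$ in place of the two elements $1,h$. Write $G=\bigcup_nY_n$ with $Y_0\subset Y_1\subset\cdots$ and $|Y_n|<\kappa$, and let $f(x)=\min\{n:x\in Y_n\}$. Thus $f(x)>n$ exactly when $x\notin Y_n$. Given $C$ and $n$, put $Z=C^{-1}Y_n$. Since $\kappa$ is uncountable, $|Z|<\kappa$ and $|ZZ^{-1}|<\kappa$. Choose recursively
$$h_j\in G\setminus\bigcup_{l<j}ZZ^{-1}h_l\qquad(j\in\mathbb N),$$
which is possible because the removed set has size $<\kappa$, and let $H=\{h_j:j\in\mathbb N\}$.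

For each $a\in G$ at most one $j$ has $h_ja\in Z$: if $h_ja,h_la\in Z$ with $l<j$, then $h_jh_l^{-1}=(h_ja)(h_la)^{-1}\in ZZ^{-1}$, so $h_j\in ZZ^{-1}h_l$, contrary to the choice. Now let $A$ be finite, $|A|=m$. Each $a\in A$ excludes at most one of the $m+1$ elements $h_0,\dots,h_m$ (which are distinct for $Z\neq\emptyset$; for $Z=\emptyset$ no index is excluded), so some $h=h_j$ has $hA\cap Z=\emptyset$. If $cha\in Y_n$ with $c\in C$, $a\in A$, then $ha\in c^{-1}Y_n\subset Z$, which is impossible. So $ChA\cap Y_n=\emptyset$, that is, $f>n$ on $ChA$.

**Case 2: $\lambda=\mathrm{cf}(\kappa)>\omega$.** This is the subject of the next section.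

## 5. Coset digits along a chain of subgroups

In Section 1 two facts about finite subsets of $\omega_1$ were used. Translating by an element with support in $\beta$ does not change $y\setminus\beta$; and the digit of $y$ at $\alpha$ can be switched on by an element living at level $\alpha$. A general group has no coordinates. It does have increasing chains of subgroups $G_\alpha$, and the coset of $x$ modulo $G_\alpha$ can play the part of "everything at level $\alpha$ and above". We multiply on the *left*, so we must use the cosets $G_\alpha x$, which left multiplication by $G_\alpha$ preserves. If $x=g'r$ with $g'\in G_\alpha$ and $r$ a coset representative, then $gx=(gg')r$ for $g\in G_\alpha$: the representative on the right end is untouched.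

Chains of length $\lambda$ are suited to this case: since $\lambda$ is regular and uncountable, any countable set will be swallowed by a proper member of the chain.

**Step 1: the chain.** The aim is a chain of small subgroups in which every step adds infinitely many new cosets. Let $G=\{x_\xi:\xi<\kappa\}$ and let $(\kappa_\alpha)_{\alpha<\lambda}$ be ordinals below $\kappa$, cofinal in $\kappa$. Define subgroups $G_\alpha$ of size $<\kappa$ for $\alpha<\lambda$:

* $G_0=\{1\}$.
* For limit $\alpha$, $G_\alpha=\bigcup_{\beta<\alpha}G_\beta$. Its size is $<\kappa$, because $|\alpha|<\lambda=\mathrm{cf}(\kappa)$.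
* Given $G_\alpha$, choose recursively $s_{\alpha,j}\in G\setminus\bigcup_{l<j}G_\alpha s_{\alpha,l}$ for $j\in\mathbb N$, which is possible because $|G_\alpha|<\kappa$. Let $S_\alpha=\{s_{\alpha,j}:j\in\mathbb N\}$, and let $G_{\alpha+1}$ be the subgroup generated by $G_\alpha\cup\{x_\xi:\xi<\kappa_\alpha\}\cup S_\alpha$. Its size is at most the maximum of $|G_\alpha|,|\kappa_\alpha|,\omega$, hence $<\kappa$.

The set $S_\alpha\subset G_{\alpha+1}$ is countably infinite, and its elements lie in pairwise distinct cosets $G_\alpha s$. At most one of these cosets is $G_\alpha$ itself, so $G_\alpha\ne G_{\alpha+1}$. The chain is increasing and continuous (unions at limits). Each $x_\xi$ lies in some $G_{\alpha+1}$ because the $\kappa_\alpha$ are cofinal, so $\bigcup_{\alpha<\lambda}G_\alpha=G$. Finally, since $\lambda$ is regular uncountable, *every countable subset of $G$ lies in some $G_\beta$, $\beta<\lambda$*.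

**Step 2: a normal form.** The aim is to attach to each $x\in G$ a finite set $D(x)$ of ordinals. For $x\in G$ let $\gamma(x)$ be the least $\gamma$ with $x\in G_\gamma$. By continuity $\gamma(x)$ is never a limit, and $\gamma(x)=0$ only for $x=1$. For each $\alpha<\lambda$ let $R_\alpha\ni1$ be a set of representatives of the cosets $G_\alpha x$, $x\in G_{\alpha+1}$. Thus $1$ is the only element of $R_\alpha$ in $G_\alpha$. We claim that every $x\in G$ can be written in exactly one way as
$$x=r_k\cdots r_2r_1,\qquad r_i\in R_{\alpha_i}\setminus\{1\},\quad \alpha_1>\alpha_2>\cdots>\alpha_k, \tag{3}$$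
with $k\ge0$ (the empty product being $1$). The largest index stands at the right end.

Existence, by induction on $\gamma(x)$: if $x\neq1$, then $\gamma(x)=\alpha+1$ for some $\alpha$, and $x=gr$ with $g\in G_\alpha$, $r\in R_\alpha$. Here $r\ne1$ because $x\notin G_\alpha$. Since $\gamma(g)\le\alpha<\gamma(x)$, $g$ has a form (3). Each step of the existence argument gives top index $\gamma(g)-1<\alpha$ when $g\ne1$, so appending $r$ on the right gives a form (3) of $x$ with top index $\alpha=\gamma(x)-1$.

Uniqueness: consider any product (3) with $k\ge1$. The factors $r_i$ with $i\ge2$ lie in $G_{\alpha_i+1}\subset G_{\alpha_1}$, while $r_1\in G_{\alpha_1+1}\setminus G_{\alpha_1}$. Hence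
$$x\in G_{\alpha_1+1}\setminus G_{\alpha_1},\qquad\text{that is,}\qquad \gamma(x)=\alpha_1+1. \tag{4}$$
In particular $x\neq1$, so $1$ has only the empty form. By (4), $x$ determines $\alpha_1$; the coset $G_{\alpha_1}x=G_{\alpha_1}r_1$ then determines $r_1$; and $xr_1^{-1}=r_k\cdots r_2\in G_{\alpha_1}$ has a smaller value of $\gamma$, so by induction the rest is determined too.

Define $D(x)=\{\alpha_1,\dots,\alpha_k\}$ from (3), and $f(x)=|D(x)|=k$. By (4), $\gamma(x)=\max D(x)+1$ for $x\neq1$, and therefore
$$x\in G_\beta\iff D(x)\subset\beta. \tag{5}$$
Applying (5) with $\beta=\alpha$ and $\beta=\alpha+1$ we get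
$$\text{for } y\in G_{\alpha+1}:\qquad \alpha\in D(y)\iff y\notin G_\alpha. \tag{6}$$

**Example.** For the finite subsets of $\omega_1$, let $G_\alpha$ consist of the finite subsets of $\omega\cdot\alpha$, and call $[\omega\alpha,\omega\alpha+\omega)$ the $\alpha$-th block. This is a continuous chain. The finite subsets of the $\alpha$-th block form a set $R_\alpha$ of coset representatives, and the singletons $\{\omega\alpha+j\}$ form a set $S_\alpha$. The normal form cuts $x$ into its parts in the blocks, so $D(x)$ is the set of $\alpha$ such that $x$ meets the $\alpha$-th block. For $s\in S_\alpha$, the set $s\,\triangle\,x$ misses the $\alpha$-th block only if $s$ equals the part of $x$ in that block; this happens for at most one $s$. Step 4 shows that this is a general fact.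

**Step 3: left multiplication by $G_\beta$ changes only digits below $\beta$.** This step separates the digits below $\beta$ from the others.

(a) *For $x\in G$ and $\beta<\lambda$ there are $g'\in G_\beta$ and $t\in G$ with $x=g't$, $D(t)\cap\beta=\emptyset$, and $D(gt)=D(g)\cup D(t)$ for all $g\in G_\beta$.*

Take the form (3) of $x$, and let $j$ be such that $\alpha_1,\dots,\alpha_j\ge\beta>\alpha_{j+1},\dots,\alpha_k$. Put $t=r_j\cdots r_1$ and $g'=r_k\cdots r_{j+1}$. Then $g'\in G_\beta$, and $D(t)=\{\alpha_1,\dots,\alpha_j\}$ is disjoint from $\beta$. For $g\in G_\beta$, all indices in the normal form $g=q_m\cdots q_1$ are $<\beta$ by (5). So in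
$$gt=q_m\cdots q_1\,r_j\cdots r_1$$
the indices decrease strictly from right to left. By uniqueness this is the normal form of $gt$, and $D(gt)=D(g)\cup D(t)$.

(b) *If $g\in G_\beta$ and $x\in G$, then $D(gx)\setminus\beta=D(x)\setminus\beta$.*

Write $x=g't$ as in (a). Then $D(x)=D(g')\cup D(t)$ and $D(gx)=D(gg')\cup D(t)$. As $g',gg'\in G_\beta$, both $D(g')$ and $D(gg')$ are subsets of $\beta$, so both sides equal $D(t)$.

**Step 4: switching on one digit.** This step shows that $S_\alpha$ controls the digit $\alpha$.

(c) *For $x\in G$ and $\alpha<\lambda$, at most one $s\in S_\alpha$ has $\alpha\notin D(sx)$.*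

Apply (a) with $\alpha+1$ in place of $\beta$: $x=gt$ with $g\in G_{\alpha+1}$ and $D(t)\cap(\alpha+1)=\emptyset$. For $s\in S_\alpha$ we have $sx=(sg)t$ with $sg\in G_{\alpha+1}$, so $D(sx)=D(sg)\cup D(t)$. As $\alpha\notin D(t)$, (6) gives
$$\alpha\in D(sx)\iff\alpha\in D(sg)\iff sg\notin G_\alpha.$$
If $sg\in G_\alpha$ and $s'g\in G_\alpha$ with $s,s'\in S_\alpha$, then $ss'^{-1}=(sg)(s'g)^{-1}\in G_\alpha$. So $s,s'$ lie in the same coset of $G_\alpha$, and $s=s'$.

**Step 5: switching on $n+1$ digits and keeping them.** This step finishes Case 2. The digits are switched on from the top down, because by (b) work at a low level cannot spoil a higher digit. Let a countable $C$ and $n$ be given. Fix $\beta<\lambda$ with $C\subset G_\beta$, and let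
$$H=S_\beta S_{\beta+1}\cdots S_{\beta+n},$$
which is countable and does not depend on $A$. Let $A\subset G$ be finite. By (c), each $a\in A$ forbids at most one $s\in S_{\beta+n}$; as $S_{\beta+n}$ is infinite, there is $s_n\in S_{\beta+n}$ with $\beta+n\in D(s_na)$ for all $a\in A$. Apply (c) to the finite set $s_nA$ to get $s_{n-1}\in S_{\beta+n-1}$ with $\beta+n-1\in D(s_{n-1}s_na)$ for all $a\in A$. Continue down to $s_0\in S_\beta$. Thus for $0\le i\le n$,
$$\beta+i\in D(s_is_{i+1}\cdots s_na)\qquad\text{for all }a\in A. \tag{7}$$

Let $h=s_0s_1\cdots s_n\in H$. The factors still to be multiplied on the left in (7) are $s_{i-1},\dots,s_0$, and $s_l\in S_{\beta+l}\subset G_{\beta+l+1}\subset G_{\beta+i}$ for $l<i$. By (b) these do not change $D\setminus(\beta+i)$, so $\beta+i$ remains. Hence $\{\beta,\dots,\beta+n\}\subset D(ha)$ for all $a\in A$. Finally let $c\in C\subset G_\beta$. By (b), $D(cha)\setminus\beta=D(ha)\setminus\beta$, so $\{\beta,\dots,\beta+n\}\subset D(cha)$. Therefore $f\ge n+1>n$ on $ChA$, which proves Lemma 5 and with it Theorem 3. $\blacksquare$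

**Remark.** For a one-point set $A$, two elements of each $S_\alpha$ would suffice in Step 5, since (c) excludes at most one. The infinite sets $S_\alpha$ serve finite sets $A$ of arbitrary size.

## 6. No invariant measure on an uncountable group is maximal

**Corollary 6.** If $G$ is uncountable, no measure in $M_1(G,G)$ or $M_2(G,G)$ is maximal in its class.

**Proof.** Let $\mu$ be such a measure and $X_n$ as in Theorem 3. For each $n$ some extension $\mu'$ of $\mu$ in the same class has $\mu'(X_n)=0$. If all $X_n$ were in $\mathrm{dom}(\mu)$, then $\mu(X_n)=\mu'(X_n)=0$ for all $n$ and $\mu(G)=0$, which contradicts $\mu\neq0$. So some $X_n\notin\mathrm{dom}(\mu)$, and the corresponding $\mu'$ is a proper extension of $\mu$. $\blacksquare$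

## 7. Actions with finite stabilizers

Now $G$ acts on another set $E$. The stabilizer of $e\in E$ is $\{g\in G:ge=e\}$; the action is free if all stabilizers are trivial. A point $x$ in the orbit $Ge$ corresponds to the set $\{g:ge=x\}$, a left coset of the stabilizer of $e$. If it is finite, the finite sets $A$ in Lemma 5 can absorb it.

**Theorem 7.** Let an uncountable group $G$ of transformations of $E\ne\emptyset$ have all point stabilizers finite (for example, act freely). Then $E$ is a countable disjoint union of $G$-absolutely negligible sets. "Finite" cannot be replaced by "countable": every uncountable group has a faithful action with countable stabilizers for which no covering by countably many absolutely negligible sets exists.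

**Proof of the first part.** Choose one point $e_i$ in each orbit. With $f$ from Lemma 5 put
$$F(x)=\min\{f(g):ge_i=x\}\quad\text{for }x\in Ge_i,\qquad X_n=F^{-1}(n).$$
These sets partition $E$. Given countable $C$ and $n$, take $H$ from Lemma 5. Let $y\in Ge_i$. The set $A=\{g:ge_i=y\}$ is a coset of the stabilizer of $e_i$, hence finite, so there is $h\in H$ with $f>n$ on $ChA$. For $c\in C$ we have $\{g:ge_i=chy\}=chA$, so $F(chy)$ is the minimum of $f$ on $chA$, which is $>n$. Thus $Chy\cap X_n=\emptyset$, and $X_n$ is absolutely negligible by Proposition 1.

**Proof of the second part.** Let $G$ be uncountable, and let it act by left multiplication on the disjoint union $E=\bigsqcup_KG/K$ of the sets of left cosets, where $K$ runs over all countable subgroups. The stabilizer of $gK$ is $gKg^{-1}$, which is countable. The action is faithful because $K=\{1\}$ occurs. Suppose that $E=\bigcup_nX_n$ with all $X_n$ absolutely negligible. Let $H_n$ be countable and work for $(\{1\},X_n)$, let $K$ be the countable subgroup generated by $\bigcup_nH_n$, and let $y\in G/K$ be the coset $K$ itself. Then $y\in X_n$ for some $n$. But for all $h\in H_n\subset K$ we have $hy=y\in X_n$,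 so no $h\in H_n$ satisfies (2) at $y$, a contradiction. $\blacksquare$

## 8. Orbits that keep splitting: groups of size at most $\omega_1$

The last construction failed because one countable group fixed a point that had to be moved. This suggests the following condition on a group $G$ of transformations of $E\neq\emptyset$:

> $(**)$ for every countable subgroup $C\le G$ there is a countable subgroup $H$, $C\le H\le G$, such that no $H$-orbit is a single $C$-orbit.

A free action of an uncountable group satisfies $(**)$: given $C$, pick $h\in G\setminus C$ and let $H$ be generated by $C\cup\{h\}$; by freeness $hy\in Cy$ would force $h\in C$, so $hy\in Hy\setminus Cy$. An action in which some point $y$ is fixed by all of $G$ violates it, since $Hy=Cy=\{y\}$ for all $C$ and $H$.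

**Theorem 8.** Let $G$ be a group of transformations of $E\ne\emptyset$ with $|G|\le\omega_1$. Then $E$ is a countable union of $G$-absolutely negligible sets if and only if $(**)$ holds. Necessity of $(**)$ holds for $G$ of any cardinality. Sufficiency can fail when $|G|>\omega_1$.

**Proof of necessity (any $G$).** Let $E=\bigcup_nX_n$ with $X_n$ absolutely negligible, and let $C$ be a countable subgroup. Let $H_n$ be countable and work for $(C,X_n)$, and let $H$ be the countable subgroup generated by $C\cup\bigcup_nH_n$. Suppose that some $H$-orbit is a single $C$-orbit, that is, $Hy=Cy$ for some $y$. Pick $n$ with $y\in X_n$. For each $h\in H_n$ we have $hy\in Hy=Cy$, so $Chy=Cy\ni y$, and $Chy$ meets $X_n$. This contradicts the choice of $H_n$. $\blacksquare$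

The proof of sufficiency follows Section 5, with one change. Stabilizers may now be infinite, so an element of the orbit no longer has a usable normal form as a product. We keep track of points in place of group elements: we walk towards $x$ through chosen base points of smaller and smaller orbits.

**Step 1: the chain.** The aim is a chain of countable subgroups whose orbits split at every step. If $G$ is countable, $(**)$ fails (take $C=G$; then $H=G$), so $|G|=\omega_1$. Let $G=\{g_\alpha:\alpha<\omega_1\}$. Put $G_0=\{1\}$ and take unions at limits. Given a countable $G_\alpha$, let $C'$ be the countable subgroup generated by $G_\alpha\cup\{g_\alpha\}$, and let $G_{\alpha+1}\ge C'$ be a countable subgroup, given by $(**)$, no orbit of which is a single $C'$-orbit. Then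
$$\text{no } G_{\alpha+1}\text{-orbit is a single } G_\alpha\text{-orbit}, \tag{8}$$
because $G_{\alpha+1}y=G_\alpha y$ would imply $G_{\alpha+1}y=C'y$, as $G_\alpha\le C'\le G_{\alpha+1}$. Put $G_{\omega_1}=G$, which equals $\bigcup_{\alpha<\omega_1}G_\alpha$. So the chain $(G_\alpha)_{\alpha\le\omega_1}$ is continuous, also at $\omega_1$. Every countable subset of $G$ lies in some $G_\beta$ with $\beta<\omega_1$.

**Step 2: the walk to $x$.** The aim is to define $D(x)$. For each $\alpha\le\omega_1$ and each $G_\alpha$-orbit $O$ choose a point $c_\alpha(O)\in O$. Let $x\in E$. Start with $\gamma_0=\omega_1$ and $p_0=c_{\omega_1}(Gx)$. Suppose we have $\gamma_i$ and a point $p_i\in G_{\gamma_i}x$. If $p_i=x$, stop. Otherwise let $\delta\le\gamma_i$ be least with $p_i\in G_\delta x$. Then $\delta\ne0$, since $G_0x=\{x\}$. Also $\delta$ is not a limit: if $p_i=gx$ with $g\in G_\delta$ and $\delta$ were a limit, then $g$ would lie in an earlier $G_{\delta'}$. So $\delta=\gamma_{i+1}+1$ for an ordinal $\gamma_{i+1}<\gamma_i$. Put $p_{i+1}=c_{\gamma_{i+1}}(G_{\gamma_{i+1}}x)$, which lies in $G_{\gamma_{i+1}}x$, and go on. The ordinals $\gamma_i$ strictly decrease, so the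 walk stops. Let
$$D(x)=\{\gamma_1,\gamma_2,\dots\}\subset\omega_1\ \text{(a finite set)},\qquad f(x)=|D(x)|.$$

**Example.** Let the group of finite subsets of $\omega_1$ act on itself, let $G_\alpha$ be the finite subsets of $\alpha$, and let $c_\alpha(G_\alpha x)=x\setminus\alpha$. The walk starts at $p_0=\emptyset$. If $x\neq\emptyset$, the least $\delta$ with $\emptyset\in G_\delta x$ is the least $\delta$ with $x\subset\delta$, so $\gamma_1=\max x$ and $p_1=x\setminus\gamma_1=\{\max x\}$. Next, if $x\ne p_1$, the least $\delta$ with $x\,\triangle\,p_1\subset\delta$ gives $\gamma_2$, the second largest element of $x$, and so on. Thus $D(x)=x$, as in Section 1.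

**Step 3: $D(x)\setminus\beta$ depends only on $G_\beta x$.** This is the analogue of (b) in Section 5. Let $\beta<\omega_1$. Suppose that $\gamma_i\ge\beta$ and $p_i$ have been reached. Since $\gamma_{i+1}+1$ is the least $\delta$ with $p_i\in G_\delta x$, we have
$$\gamma_{i+1}\text{ exists and is}\ge\beta\iff p_i\notin G_\beta x, \tag{9}$$
and in that case $\gamma_{i+1}$ is the largest $\gamma$ with $p_i\notin G_\gamma x$. So whether the walk goes on at levels $\ge\beta$, and if so the values of $\gamma_{i+1}$ and $p_{i+1}=c_{\gamma_{i+1}}(G_{\gamma_{i+1}}x)$, are determined by $p_i$ and the orbits $G_\gamma x$ with $\beta\le\gamma\le\omega_1$. These orbits are determined by $G_\beta x$, and $p_0$ is determined by $Gx$. By induction on $i$, the part of the walk with $\gamma_i\ge\beta$ is the same for all points of $G_\beta x$. In particular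
$$D(gx)\setminus\beta=D(x)\setminus\beta\qquad\text{for } g\in G_\beta. \tag{10}$$

**Step 4: switching on one digit.** This is the analogue of (c). *For $y\in E$ and $\alpha<\omega_1$ there is $s\in G_{\alpha+1}$ with $\alpha\in D(sy)$.* Let $O=G_{\alpha+1}y$. By Step 3 with $\beta=\alpha+1$, the part of the walk with $\gamma_i\ge\alpha+1$ is the same for all $x\in O$. Let $p$ be the last point $p_i$ in this part. By (9) with $\beta=\alpha+1$, since the walk does not continue at levels $\ge\alpha+1$, we have $p\in G_{\alpha+1}x=O$. For $x\in O$:

* if $p\notin G_\alpha x$, then the least $\delta$ with $p\in G_\delta x$ is $\alpha+1$, so the next ordinal is $\alpha$ and $\alpha\in D(x)$;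
* if $p\in G_\alpha x$, then the walk stops at $p$ or continues with an ordinal $<\alpha$; all later ordinals are smaller and all earlier ones are $\ge\alpha+1$, so $\alpha\notin D(x)$.

By (8), $O$ is not a single $G_\alpha$-orbit, so there is $x\in O\setminus G_\alpha p$. Then $p\notin G_\alpha x$, so $\alpha\in D(x)$. As $x\in O$, $x=sy$ with $s\in G_{\alpha+1}$.

**Step 5: switching on $n+1$ digits.** This step concludes sufficiency. Given a countable $C$ and $n$, choose $\beta<\omega_1$ with $C\subset G_\beta$, and let $H=G_{\beta+n+1}$, a countable set. Let $y\in E$. By Step 4 choose successively $s_n,s_{n-1},\dots,s_0$ with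
$$s_i\in G_{\beta+i+1},\qquad \beta+i\in D(s_is_{i+1}\cdots s_ny).$$
Put $h=s_0s_1\cdots s_n\in H$. For $l<i$ we have $s_l\in G_{\beta+l+1}\subset G_{\beta+i}$, so by (10) the later factors do not change $D\setminus(\beta+i)$. Hence $\{\beta,\dots,\beta+n\}\subset D(hy)$. For $c\in C\subset G_\beta$, (10) gives $\{\beta,\dots,\beta+n\}\subset D(chy)$. So $f\ge n+1$ on $Chy$, and $Chy\cap f^{-1}(n)=\emptyset$. By Proposition 1 the sets $f^{-1}(n)$ are absolutely negligible, and they partition $E$. $\blacksquare$

## 9. The full symmetric group of $\omega_1$

It remains to prove the last sentence of Theorem 8. Let $E=\omega_1$ and $G=\mathrm{Sym}(\omega_1)$, so that $|G|=2^{\omega_1}>\omega_1$.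

**Step 1: $(**)$ holds.** Given a countable subgroup $C$, all $C$-orbits are countable. The aim is a bijection $h$ of $\omega_1$ with $h(y)\notin Cy$ for all $y$. We build it by recursion as the union of an increasing chain of countable injective partial maps, each satisfying this condition on its domain, with unions taken at limit stages. At stage $\xi<\omega_1$ there are two tasks. If $\xi$ is not yet in the domain, let $h(\xi)$ be an element outside the current range and outside $C\xi$. If after this $\xi$ is not yet in the range, choose $y$ outside the current domain and outside $C\xi$, and put $h(y)=\xi$; then $\xi\notin Cy$, because $\xi\in Cy$ would give $y\in C\xi$. Only countably many values are forbidden each time, so the choices are possible. After $\omega_1$ stages $h$ is defined everywhere, injective and onto. Let $H=\langle C,h\rangle$, a countable subgroup. For every $y$, $h(y)\in Hy\setminus Cy$, so $Hy$ is not a single $C$-orbit.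

**Step 2: no covering exists.** In a countable covering of $\omega_1$ some member $X$ is uncountable, so $|X|=\omega_1$. We show that $X$ is not absolutely negligible by finding $g\in G$ with $gX\supset\omega_1\setminus X$.

If $\omega_1\setminus X$ is countable, let $g$ swap it with a subset of $X$ of the same cardinality and fix all other points. If $\omega_1\setminus X$ is uncountable, split $X=X'\sqcup X''$ with $|X'|=|X''|=\omega_1$. Let $g$ map $X'$ bijectively onto $\omega_1\setminus X$, and map $\omega_1\setminus X'$ bijectively onto $X$; all four sets have cardinality $\omega_1$.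

In both cases $X\cup gX=\omega_1$. Put $C=\{1,g^{-1}\}$. Every $z\in\omega_1$ lies in $X$ or in $gX$, that is, $z\in X$ or $g^{-1}z\in X$, so $Cz$ meets $X$. With $z=hy$, the set $Chy$ meets $X$ for all $h\in G$ and $y\in\omega_1$. By Proposition 1, $X$ is not absolutely negligible. So no countable family of absolutely negligible sets covers $\omega_1$, although $(**)$ holds. $\blacksquare$
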